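\title{The principle $\clubsuit$ for stationary sets does not imply $\clubsuit$}

\begin{abstract}
The principle $\clubsuit$ asserts that there is a ladder system on $\omega_1$ such that every uncountable subset of $\omega_1$ includes one of its ladders; $\clubsuit_S$ asks this only for stationary subsets. We show that ZFC, if consistent, does not prove $\clubsuit_S\Rightarrow\clubsuit$. Over a model of $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$ we add a generic ladder system and then, in a countable support iteration of length $\omega_2$, make every set that includes no ladder nonstationary and defeat every candidate for $\clubsuit$. The iteration is shown to be proper by a fusion argument along finite trees of conditions. No large cardinals are used.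
\end{abstract}

\section{Introduction}

Let $\mathrm{Lim}$ be the set of nonzero countable limit ordinals. A \emph{ladder} at $\alpha\in\mathrm{Lim}$ is a subset of $\alpha$ of order type $\omega$ with supremum $\alpha$, and a \emph{ladder system} is a sequence $\langle S_\alpha:\alpha\in\mathrm{Lim}\rangle$ in which $S_\alpha$ is a ladder at $\alpha$. A \emph{club} is a closed unbounded subset of $\omega_1$, and a subset of $\omega_1$ is \emph{stationary} if it meets every club. Consider two principles.
\begin{itemize}
\item[$\clubsuit$:] There is a ladder system such that every uncountable $E\subseteq\omega_1$ satisfies $S_\alpha\subseteq E$ for some $\alpha\in\mathrm{Lim}$.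
\item[$\clubsuit_S$:] There is a ladder system such that every stationary $E\subseteq\omega_1$ satisfies $S_\alpha\subseteq E$ for some $\alpha\in\mathrm{Lim}$.
\end{itemize}
(The subscript abbreviates ``stationary''; it is not a parameter.) Both principles say that $\aleph_1$ countable sets, one for each limit ordinal, are placed so that every large set includes one of them. They differ only in the meaning of ``large''. Stationary sets are uncountable, so $\clubsuit$ implies $\clubsuit_S$. The question whether $\clubsuit_S$ implies $\clubsuit$ in ZFC is posed in \cite{antidiamond}.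

The simplest source of examples does not separate the two principles: a ladder system added by countable approximations witnesses $\clubsuit$, hence both (Section~\ref{sec:small}). On the other hand, the most direct attempt to prove the implication breaks down. Suppose $\langle S_\alpha\rangle$ witnesses $\clubsuit_S$. One would fix $h:\omega_1\to\omega_1$, use the sets $h[S_\alpha]$ as new guesses, and apply $\clubsuit_S$ to $h^{-1}[A]$ for uncountable $A$. Let $R=\{\beta:h(\beta)<\beta\}$. There is an uncountable $A$ with $h^{-1}[A]\setminus R$ nonstationary: choose recursively a continuous increasing sequence $\langle c_\xi:\xi<\omega_1\rangle$ and ordinals $a_\xi\ge c_\xi$ with $a_\xi>h(c_\eta)$ for $\eta\le\xi$ and $c_{\xi+1}>a_\xi$; then $h(c_\eta)\notin A=\{a_\xi:\xi<\omega_1\}$ whenever $c_\eta\notin R$. If $h^{-1}[A]$ is stationary for such an $A$, then so is $h^{-1}[A]\cap R$, and by Fodor's lemma (a function with $h(\beta)<\beta$ on a stationary set is constant on a stationary subset) $h$ is constant on a stationary $T\subseteq h^{-1}[A]$. The ladders inside $T$ satisfy the demand that $\clubsuit_S$ makes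 on $h^{-1}[A]$, and $h$ maps each of them to a single point. This suggests a negative answer, and the answer is negative.

\begin{theorem}\label{thm:main}
Assume $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$. There is a proper $\aleph_2$-c.c.\ poset $P$ (so $P$ preserves all cardinals) such that the following hold in $V^P$.
\begin{enumerate}
\item[(1)] There is a ladder system $\langle S_\alpha:\alpha\in\mathrm{Lim}\rangle$ such that every $E\subseteq\omega_1$ that includes no $S_\alpha$ is nonstationary. Hence $\clubsuit_S$ holds. Moreover, $\{\alpha:S_\alpha\subseteq E\}$ is stationary for every stationary $E$.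
\item[(2)] For every sequence $\langle\mathcal L_\delta:\delta\in\mathrm{Lim}\rangle$, where $\mathcal L_\delta$ is a countable family of cofinal subsets of $\delta$, there is an uncountable $A\subseteq\omega_1$ that includes no member of $\bigcup_\delta\mathcal L_\delta$. In particular $\clubsuit$ fails, even with countably many ladders allowed at each $\delta$.
\end{enumerate}
\end{theorem}

The hypotheses hold in $L$, so no large cardinals are needed.

\begin{corollary}
If ZFC is consistent, then so is $\mathrm{ZFC}+\clubsuit_S+\neg\clubsuit$, and ZFC does not prove $\clubsuit_S\Rightarrow\clubsuit$.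
\end{corollary}

We make no claim about the value of $2^{\aleph_0}$ in $V^P$.

The construction is the obvious one. Add a ladder system $S$ generically; then iterate, with countable supports, posets of two kinds: those that shoot a club through the complement of a set that includes no $S_\alpha$, and those that add an uncountable set defeating a candidate for $\clubsuit$. The work is to show that $\omega_1$ survives. One cannot simply quote the preservation of properness under countable support iteration: a proper poset preserves stationary subsets of $\omega_1$, whereas a club-shooting poset destroys the stationarity of its set $E$ if $E$ is stationary in the intermediate model, and nothing in the hypothesis on $E$ visibly excludes that. We prove directly that the whole iteration is proper over $V$. For a countable elementary submodel $N$ with $\delta=N\cap\omega_1$, a generic condition must put $\delta$ into each club that is being shot at a coordinate in $N$, so it must force $\delta\notin E$ for the corresponding $E$. The only leverage is that $E$ includes no ladder and that the ladder $S_\delta$ may be chosen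 freely by the generic condition. To use it we replace decreasing sequences of conditions by decreasing sequences of finite trees of conditions, called fans.

Section~\ref{sec:iter} defines the iteration, and Section~\ref{sec:small} works out its first three coordinates by hand. Sections~\ref{sec:fans}--\ref{sec:main} develop fans and prove properness in ZFC. The cardinal arithmetic enters only in Sections~\ref{sec:cc} and~\ref{sec:proof}, for the chain condition and the bookkeeping.

\section{The iteration}\label{sec:iter}

Throughout, $\omega_1$ means $\omega_1^V$, also in extensions in which it is not yet known to be uncountable. A poset is a set with a reflexive transitive relation $\le$ and a weakest element; $q\le p$ means that $q$ is stronger, and $p\perp q$ means that $p,q$ have no common extension. The length of $x\in2^{<\omega_1}$ is $|x|$.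

\subsection{Defeating $\clubsuit$ by a branch}

To avoid including a cofinal set $d\subseteq\delta$, a set $A$ must omit a point of $d$, and in our construction the position of these points will not be known in advance. It is much easier to make a sequence in $2^\delta$ differ from a given $e\in2^\delta$: one bit, at any position below $\delta$, is enough. Under CH the first task reduces to the second, because a cofinal part of a branch of $2^{<\omega_1}$ determines the branch.

CH gives $|2^{<\omega_1}|=\aleph_1$, and hence an injection $\rho:2^{<\omega_1}\to\omega_1$ with $\rho(x)\ge|x|$: enumerate $2^{<\omega_1}$ in type $\omega_1$ and let $\rho(x)$ be the least ordinal $\ge|x|$ not used before. Given such a $\rho$ and a cofinal $d\subseteq\delta$, define $e_\rho(d)\in2^\delta$ as follows: $e_\rho(d)=\bigcup\rho^{-1}[d]$ if $d\subseteq\operatorname{ran}(\rho)$, $\rho^{-1}[d]$ is a chain and its union has length $\delta$; otherwise $e_\rho(d)$ is constantly $0$.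

\begin{lemma}\label{lem:code}
Let $V_0\subseteq W$ be transitive models of ZFC with the same $\omega_1$. In $V_0$ let $\rho$ be as above and let $d_{\delta,k}$ $(\delta\in\mathrm{Lim},\,k<\omega)$ be cofinal in $\delta$. Let $f\in W$, $f:\omega_1\to2$, satisfy $f\restriction\gamma\in V_0$ for all $\gamma<\omega_1$ and $f\restriction\delta\ne e_\rho(d_{\delta,k})$ for all $\delta,k$. Then $W$ has an uncountable $A\subseteq\omega_1$ that includes no $d_{\delta,k}$.
\end{lemma}

\begin{proof}
In $W$ let
\[
C=\{\gamma<\omega_1:\rho(f\restriction\alpha)<\gamma\text{ for all }\alpha<\gamma\},\qquad A=\{\rho(f\restriction\gamma):\gamma\in C\}.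
\]
The set $C$ is a club, being the set of closure points of a function from $\omega_1$ to $\omega_1$, and $\rho$ is injective, so $A$ is uncountable. For $\gamma<\gamma'$ in $C$,
\[
\gamma\le\rho(f\restriction\gamma)<\gamma'\le\rho(f\restriction\gamma').
\]
Suppose $d=d_{\delta,k}\subseteq A$, say $d=\{\rho(f\restriction\gamma):\gamma\in C'\}$ with $C'\subseteq C$. Since $d$ is cofinal in the limit ordinal $\delta$, it has no maximum; by the inequalities $C'$ has no maximum either, and $\sup C'=\sup d=\delta$. So $\rho^{-1}[d]=\{f\restriction\gamma:\gamma\in C'\}$ is a chain with union $f\restriction\delta$, and $e_\rho(d)=f\restriction\delta$, a contradiction.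
\end{proof}

\subsection{The posets}

Let $D$ be the set of odd ordinals below $\omega_2$ (where we diagonalize) and $K$ the set of nonzero even ordinals below $\omega_2$ (where we kill stationarity).

\begin{definition}
An \emph{S-iteration} of length $\lambda\le\omega_2$ is a countable support iteration $\langle P_\zeta,\dot Q_\zeta:\zeta<\lambda\rangle$ with limit $P_\lambda$, where each $Q_\zeta$ is as follows, ordered by end-extension, with weakest element $\emptyset$.
\begin{itemize}
\item $Q_0$ is the set of functions $s$ with domain $\mathrm{Lim}\cap\gamma$ for some $\gamma<\omega_1$ such that each $s(\alpha)$ is a ladder at $\alpha$. The union of the generic filter is denoted $S=\langle S_\alpha\rangle$.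
\item For $\zeta\in K$ a $P_\zeta$-name $\dot E_\zeta$ is given with $\Vdash_\zeta$ ``$\dot E_\zeta\subseteq\omega_1$ and $S_\alpha\not\subseteq\dot E_\zeta$ for all $\alpha$''. $Q_\zeta$ is the set of closed $c\subseteq\omega_1$, empty or with a maximum, such that $c\cap E_\zeta=\emptyset$.
\item For $\zeta\in D$, $P_\zeta$-names $\dot e^\zeta_{\delta,k}$ for elements of $2^\delta$ ($\delta\in\mathrm{Lim}$, $k<\omega$) are given. $Q_\zeta$ is the set of $x\in2^{<\omega_1}$ such that $x\restriction\delta\ne e^\zeta_{\delta,k}$ for all $\delta\in\mathrm{Lim}$ with $\delta\le|x|$ and all $k<\omega$.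
\end{itemize}
The \emph{height} $\operatorname{ht}(y)<\omega_1$ of $y\in Q_\zeta$ is $\sup\operatorname{dom}(y)$ if $\zeta=0$, $\sup y$ if $\zeta\in K$, and $|y|$ if $\zeta\in D$.
\end{definition}

Two initial segments of one object are comparable, so in each $Q_\zeta$ two elements are compatible if and only if one extends the other. Height does not decrease under extension.

We shall compare conditions for literal equality, so we fix their form. $P_0=\{\emptyset\}$ and $\mathcal N_0=Q_0$. For $\zeta>0$, $\mathcal N_\zeta$ is a set containing exactly one name from each class of $P_\zeta$-names $\dot y$ with $\Vdash_\zeta\dot y\in\dot Q_\zeta$, two names being in the same class if they are forced equal; the empty condition is represented by $\emptyset$. A condition $p\in P_\xi$ is a function with domain $\xi$, with $p(\zeta)\in\mathcal N_\zeta$ and with countable support $\operatorname{supp}(p)=\{\zeta:p(\zeta)\ne\emptyset\}$, and $p'\le p$ if $p'\restriction\zeta\Vdash p'(\zeta)\le p(\zeta)$ for all $\zeta<\xi$. For $\eta\le\xi$, $r\in P_\eta$ and $p\in P_\xi$, let $r*p\in P_\xi$ agree with $r$ on $\eta$ and with $p$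 on $[\eta,\xi)$. We use constantly that
\[
r\le p\restriction\eta\quad\text{implies}\quad r*p\le p .
\]
If $r\in P_\zeta$ forces that some $y\in\dot Q_\zeta$ has a property $\varphi$, then there is $\dot y\in\mathcal N_\zeta$ with $r\Vdash\varphi(\dot y)$: take a name given by the maximal principle, change it to $\emptyset$ below conditions incompatible with $r$, and pass to the representative. We write $r^\frown\dot y$ for the resulting element of $P_{\zeta+1}$. If $G\subseteq P_\xi$ is generic and $\zeta\le\xi$, then $G_\zeta=\{p\restriction\zeta:p\in G\}$ is $P_\zeta$-generic, and for $\zeta<\xi$ the set $G(\zeta)=\{p(\zeta)[G_\zeta]:p\in G\}$ is a $Q_\zeta$-generic filter over $V[G_\zeta]$.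

Until Section~\ref{sec:proof} an S-iteration of length $\lambda$ is fixed.

\begin{lemma}\label{lem:ext}
The following hold in $V[G_\zeta]$, $\zeta<\lambda$.
\begin{enumerate}
\item[(a)] Every $y\in Q_\zeta$ has extensions of height above any given $\gamma<\omega_1$. If $\zeta\in D$ and $x\in Q_\zeta$, then $x^\frown0,x^\frown1\in Q_\zeta$.
\item[(b)] $Q_\zeta$ is separative: if $y\not\le y'$, then some $y''\le y$ is incompatible with $y'$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $Q_0$ add arbitrary ladders. Let $\zeta\in D$. The length $|x|+1$ is not a limit, so $x^\frown i\in Q_\zeta$. To reach a length $\gamma>|x|$, enumerate the countably many pairs $(\delta,k)$ with $\delta\in\mathrm{Lim}\cap(|x|,\gamma]$ and choose distinct $\beta_{\delta,k}\in[|x|,\delta)$, which is possible as these intervals are infinite. Extend $x$ to $x'\in2^\gamma$ by $x'(\beta_{\delta,k})=1-e^\zeta_{\delta,k}(\beta_{\delta,k})$ and $x'=0$ elsewhere on $[|x|,\gamma)$. Let $\zeta\in K$, $c\in Q_\zeta$, $\gamma\ge\sup c$. Every $s\in Q_0$ has an extension with a ladder whose minimum is above $\gamma$, so by genericity $\min S_\alpha>\gamma$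 for some $\alpha$. Since $S_\alpha\not\subseteq E_\zeta$, there is $\beta\in S_\alpha\setminus E_\zeta$, and $c\cup\{\beta\}\in Q_\zeta$ has height $\beta>\gamma$.

(b) If neither of $y,y'$ extends the other, take $y''=y$. Otherwise $y'$ properly extends $y$. For $\zeta\in D$ let $y''=y^\frown(1-y'(|y|))$. For $\zeta=0$ extend $y$ by a ladder different from that of $y'$ at the least limit ordinal outside $\operatorname{dom}(y)$. For $\zeta\in K$ let $y''=y\cup\{\beta\}$ with $\beta>\max y'$, $\beta\notin E_\zeta$, which exists by the proof of (a); then $y''$ omits the elements of $y'\setminus y$ and $y'$ omits $\beta$, so neither extends the other.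
\end{proof}

Separativity lets us test membership in the generic filter coordinate by coordinate.

\begin{lemma}\label{lem:coord}
Let $\eta\le\lambda$ and $p,q\in P_\eta$.
\begin{enumerate}
\item[(a)] If $q$ forces $p(\zeta)[G_\zeta]\in G(\zeta)$ for all $\zeta\in\operatorname{supp}(p)$, then $q\le p$. In particular $q\Vdash p\in G_\eta$ if and only if $q\le p$.
\item[(b)] $p\in G_\eta$ if and only if $p(\zeta)[G_\zeta]\in G(\zeta)$ for all $\zeta\in\operatorname{supp}(p)$.
\item[(c)] If $\eta=\zeta+1$, then $p\in G_\eta$ if and only if $p\restriction\zeta\in G_\zeta$ and $p(\zeta)[G_\zeta]\in G(\zeta)$. If $\eta$ is a limit, then $p\in G_\eta$ if and only if $p\restriction\zeta\in G_\zeta$ for all $\zeta<\eta$.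
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Suppose $q\restriction\zeta\not\Vdash q(\zeta)\le p(\zeta)$; then $\zeta\in\operatorname{supp}(p)$. By Lemma~\ref{lem:ext}(b) there are $r\le q\restriction\zeta$ and $\dot y\in\mathcal N_\zeta$ such that $r$ forces $\dot y\le q(\zeta)$ and $\dot y\perp p(\zeta)$. Then $(r^\frown\dot y)*q\le q$ forces $p(\zeta)[G_\zeta]\notin G(\zeta)$. (b) If the right side holds, some $q\in G_\eta$ forces it, so $q\le p$ by (a) and $p\in G_\eta$. The converse is the definition of $G(\zeta)$. (c) Apply (b) to $p$ and to its restrictions.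
\end{proof}

\subsection{Elementary submodels and generic conditions}\label{sub:N}

Fix a regular cardinal $\theta$ so large that $H(\theta)$ contains the iteration, by which we mean the sequence of all $P_\zeta,\dot Q_\zeta,\mathcal N_\zeta,\dot E_\zeta,\dot e^\zeta_{\delta,k}$, and the power set of $P_\lambda$. Every name for a subset of $\omega_1$ is forced equal to a \emph{nice name} $\bigcup_{\beta<\omega_1}\{\check\beta\}\times\mathcal A_\beta$ with antichains $\mathcal A_\beta$, so we take such names in $H(\theta)$. If $N\prec H(\theta)$ is countable, then $\delta=N\cap\omega_1\in\mathrm{Lim}$, and every countable $x\in N$ is a subset of $N$.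

Let $P\in N$. A generic $G\subseteq P$ is \emph{$N$-generic} if $G\cap\mathcal D\cap N\ne\emptyset$ for all dense $\mathcal D\subseteq P$ in $N$. Then every statement about names in $N$ is decided by an element of $G\cap N$, and if $\dot\gamma\in N$ is forced to be an ordinal below $\omega_1$, then $\dot\gamma[G]<\delta$, because its value is decided by an element of $G\cap N$ and is therefore in $N$. A condition is \emph{$(N,P)$-generic} if it forces $G$ to be $N$-generic. $P$ is \emph{proper} if for every countable $N\prec H(\theta)$ containing $P$ and a fixed parameter, every $p\in P\cap N$ has an $(N,P)$-generic extension. A proper poset preserves $\omega_1$: if $\dot g\in N$ names a function from $\omega$ to $\omega_1$, a generic condition forces its range to lie in $\delta$.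

Dense sets are lifted along the iteration as follows. Let $\zeta\le\xi$ be in $N$ together with the iteration up to $\xi$, let $\mathcal D\in N$ be dense in $P_\zeta$, and put $\mathcal D^\xi=\{p\in P_\xi:p\restriction\zeta\le d\text{ for some }d\in\mathcal D\}$. This set is in $N$, it is open, and it is dense because $d*p\le p$ for $d\le p\restriction\zeta$. Moreover
\begin{equation}\label{eq:lift}
\text{if }p\in\mathcal D^\xi\cap N\text{ and }p\restriction\zeta\in G_\zeta,\text{ then }G_\zeta\cap\mathcal D\cap N\ne\emptyset,
\end{equation}
since by elementarity $p\restriction\zeta\le d$ for some $d\in\mathcal D\cap N$.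

\section{The first three coordinates}\label{sec:small}

This section shows the method where no machinery is needed. It is not used later.

\subsection*{Coordinate $0$}
The poset $Q_0$ is countably closed, and $S$ witnesses $\clubsuit$ in $V[G_1]$. Let $s_0$ force that $\dot E$ is uncountable. Choose $s_0\ge s_1\ge\cdots$ and $\alpha_0<\alpha_1<\cdots$ with $\alpha_n>\operatorname{ht}(s_n)$, $s_{n+1}\Vdash\alpha_n\in\dot E$ and $\operatorname{ht}(s_{n+1})>\alpha_n$. With $\delta=\sup_n\alpha_n$, the union of the $s_n$ has domain $\mathrm{Lim}\cap\delta$, and $\bigcup_ns_n\cup\{(\delta,\{\alpha_n:n<\omega\})\}$ forces $S_\delta\subseteq\dot E$. The later coordinates in $D$ destroy this conclusion, but the argument survives in a weaker form.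

\subsection*{Coordinates $0$ and $1$}
As $Q_0$ adds no element of $2^{<\omega_1}$, the conditions $(s,x)$ with $x\in2^{<\omega_1}\cap V$ and $s\Vdash x\in\dot Q_1$ are dense in $P_2$. Try to repeat the argument with a decreasing sequence $(s_n,x_n)$. The union $x$ of the $x_n$ has length $\delta$ and must differ from every $e^1_{\delta,k}$. But $e^1_{\delta,k}$ may depend on $S_\delta$, as it does when $Q_1$ is aimed at $S$ itself through Lemma~\ref{lem:code}, and $S_\delta=\{\alpha_n:n<\omega\}$ is not known until all the $x_n$ have been chosen. The remedy is to postpone the choice of $x$: keep finitely many alternatives at each stage, and require $\alpha_n\in\dot E$ to be forced along all of them.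

Consider pairs $(s,X)$, where $X$ is a finite nonempty set of pairwise incomparable sequences with $s\Vdash X\subseteq\dot Q_1$. Say that $(s',X')$ \emph{refines} $(s,X)$ if $s'\le s$, each member of $X'$ extends a member of $X$, and each member of $X$ is extended by a member of $X'$. Let $T_{(s,X)}(\dot E)$ be the set of $\beta<\omega_1$ such that some refinement $(s',X')$ of $(s,X)$ has $(s',x')\Vdash\beta\in\dot E$ for all $x'\in X'$.

\begin{example}\label{ex:rho}
Assume CH, take $\rho\in V$ as in Section~\ref{sec:iter}, let $f=\bigcup G(1)$ and $\dot E=\{\rho(f\restriction\gamma):\gamma<\omega_1\}$. The set $T_{(s,\{x\})}(\dot E)$ is unbounded, since $\dot E$ is forced to be unbounded. But $T_{(s,\{x^\frown0,x^\frown1\})}(\dot E)\subseteq\{\rho(x\restriction\gamma):\gamma\le|x|\}$. Indeed, if $(s',y_i)\Vdash\beta\in\dot E$ with $y_i\supseteq x^\frown i$ for $i=0,1$, then $\beta=\rho(z)$ with $z$ forced to be an initial segment of $f$; so $z$ is comparable with $y_0$ and with $y_1$, and hence $z\subseteq x$.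
\end{example}

\begin{proposition}\label{prop:small}
If $\Vdash_2$ ``$\dot E\subseteq\omega_1$ includes no $S_\alpha$'', then every $(s,\{x\})$ has a refinement $(s',X')$ with $T_{(s',X')}(\dot E)$ bounded in $\omega_1$.
\end{proposition}

\begin{proof}
Suppose not. Start with $(s_0,X_0)=(s,\{x\})$. Given $(s_n,X_n)$, pick $\alpha_n\in T_{(s_n,X_n)}(\dot E)$ above $\operatorname{ht}(s_n)$ and above the lengths of the members of $X_n$, and pick a refinement witnessing this. Using Lemma~\ref{lem:ext}(a), lengthen its sequences one at a time, strengthening the first coordinate each time, to get $(s_{n+1},Y_n)$ with all heights above $\alpha_n$. Let $X_{n+1}=\{y^\frown i:y\in Y_n,\ i<2\}$. Put $\delta=\sup_n\alpha_n$. Extend $\bigcup_ns_n\cup\{(\delta,\{\alpha_n:n<\omega\})\}$ to a condition $\bar s$ that decides each $\dot e^1_{\delta,k}$ as some $e_k\in V$. Only now choose the branch: given $x_n\in X_n$, take $y\in Y_n$ extending it and let $x_{n+1}=y^\frown(1-e_n(|y|))$. Then $\bar x=\bigcup_nx_n$ has length $\delta$ and differs from every $e_k$, so $\bar s\Vdash\bar x\in\dot Q_1$, and $(\bar s,\bar x)\le(s_{n+1},x_{n+1})$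 forces $\alpha_n\in\dot E$ for all $n$. So $(\bar s,\bar x)\Vdash S_\delta\subseteq\dot E$, a contradiction.
\end{proof}

\subsection*{Coordinate $2$}
Let $N$ be a countable elementary submodel containing the iteration, $\delta=N\cap\omega_1$. A generic condition of $P_3$ must force $\delta\notin\dot E_2$. By Proposition~\ref{prop:small} and elementarity we can pass, inside $N$, to a pair $(s,X)$ with $T_{(s,X)}(\dot E_2)$ bounded; the bound is in $N$, so $\delta\notin T_{(s,X)}(\dot E_2)$. Then every $s^0\le s$, whatever ladder it puts at $\delta$, has an extension $\bar s$ with $(\bar s,x)\Vdash\delta\notin\dot E_2$ for some $x\in X$. Otherwise let $X=\{x_1,\dots,x_k\}$ and choose successively $(s^i,y_i)\le(s^{i-1},x_i)$ forcing $\delta\in\dot E_2$; then $(s^k,\{y_1,\dots,y_k\})$ refines $(s,X)$ and puts $\delta$ into $T_{(s,X)}(\dot E_2)$. So the branch at coordinate $1$ has two kinds of duties: at some stages it avoids an $e^1_{\delta,k}$, and at other stages it passes through an $x$ as above.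

In the general case there are infinitely many coordinates in $D\cap N$, and the alternatives branch at several of them. The pairs $(s,X)$ become fans (Section~\ref{sec:fans}), Proposition~\ref{prop:small} becomes an inductive hypothesis (Section~\ref{sec:steps}), and the choice of $x$ becomes a sequence of choices, made coordinate by coordinate in successive generic extensions and guided by an invariant (Section~\ref{sec:safe}).

\section{Fans}\label{sec:fans}

Fix $\xi\le\lambda$. For distinct $p,p'\in P_\xi$ let $\Delta(p,p')$ be the least $\zeta$ with $p(\zeta)\ne p'(\zeta)$.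

\begin{definition}
A \emph{fan} in $P_\xi$ is a finite nonempty $F\subseteq P_\xi$ such that for distinct $p,p'\in F$ the ordinal $\Delta=\Delta(p,p')$ lies in $D$ and $p\restriction\Delta\Vdash p(\Delta)\perp p'(\Delta)$. For $\zeta\le\xi$ let $F\restriction\zeta=\{p\restriction\zeta:p\in F\}$; its elements are the \emph{nodes of $F$ of level $\zeta$}.
\end{definition}

The nodes form a tree under inclusion that branches only at coordinates in $D$. Nonempty subsets of fans are fans, and $F\restriction\zeta$ is a fan in $P_\zeta$. Distinct members $p,p'$ of a fan are incompatible, already in $P_{\Delta+1}$: if $r\le p\restriction(\Delta+1)$ and $r\le p'\restriction(\Delta+1)$, then $r\restriction\Delta$ forces $r(\Delta)$ to extend two incompatible elements. So $G_\zeta$ contains at most one node of $F$ of level $\zeta$. If $p,p'\in F$, $p\restriction\zeta=p'\restriction\zeta$ and $\zeta\notin D$, then $p(\zeta)=p'(\zeta)$.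

\begin{definition}
For fans $F',F$ in $P_\xi$ and $a\in F$ let $F'_{\le a}=\{p'\in F':p'\le a\}$. We say that $F'$ \emph{refines} $F$, written $F'\preceq F$, if
\begin{enumerate}
\item[(R1)] every $p'\in F'$ extends some member of $F$ (unique, by incompatibility);
\item[(R2)] $F'_{\le a}\ne\emptyset$ for all $a\in F$;
\item[(R3)] $F'_{\le a}\restriction\Delta(a,b)=F'_{\le b}\restriction\Delta(a,b)$ for all $a\ne b$ in $F$.
\end{enumerate}
\end{definition}

Condition (R3) says that the choice between $a$ and $b$ stays at the coordinate where it was. Without it, $F=\{a,b\}$ with $\Delta(a,b)=3$ could be refined to $\{a',b'\}$ with $\Delta(a',b')=1$, and a filter $G_3$ containing $a'\restriction3$ would have no extension of $b$ left to choose at coordinate $3$. In Section~\ref{sec:small} the condition was implicit in the common first coordinate $s$. A fan $H$ refines a singleton $\{p\}$ exactly when all its members extend $p$.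

\begin{lemma}\label{lem:order}
\begin{enumerate}
\item[(a)] If $F'\preceq F$, $u\le a'\in F'$ and $u\le a\in F$, then $a'\le a$.
\item[(b)] $\preceq$ is reflexive and transitive.
\item[(c)] If $u\ne w$ are members of a fan, $\sigma\le u$ and $a\le w$, then $\sigma\ne a$ and $\Delta(\sigma,a)\le\Delta(u,w)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By (R1), $a'\le a_1$ for some $a_1\in F$; as $u$ extends both $a$ and $a_1$, they are equal. (b) Reflexivity holds since $F_{\le a}=\{a\}$. Let $F''\preceq F'\preceq F$. Conditions (R1) and (R2) compose. For (R3) let $a\ne b$ in $F$, $\Delta=\Delta(a,b)$, $u\in F''_{\le a}$. Then $u\le a'$ for some $a'\in F'$, and $a'\in F'_{\le a}$ by (a). Take $b'\in F'_{\le b}$ with $b'\restriction\Delta=a'\restriction\Delta$. Then $a'\ne b'$ and $\Delta(a',b')\ge\Delta$, and (R3) for $F''\preceq F'$ gives $v\in F''_{\le b'}\subseteq F''_{\le b}$ that agrees with $u$ below $\Delta(a',b')$, hence below $\Delta$. This proves one inclusion, and the other follows by exchanging $a$ and $b$. (c) Otherwise, with $\Delta=\Delta(u,w)$, the condition $\sigma\restriction(\Delta+1)=a\restriction(\Delta+1)$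 extends the incompatible conditions $u\restriction(\Delta+1)$ and $w\restriction(\Delta+1)$.
\end{proof}

We need two ways to refine a fan. The first replaces one member $p$ by a fan $H$ below it. To keep (R3), each other member $a$ must follow the change on the part it shares with $p$, so $a$ is copied once for each node of $H$ of level $\Delta(p,a)$; see Figure~\ref{fig:glue}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[dashed,gray] (-1.2,2) -- (6.4,2) node[right,black] {$\Delta(p,a)$};
\draw[dashed,gray] (2.4,1) -- (6.4,1) node[right,black] {$\Delta(h,k)$};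
\draw[thick] (0,0) -- (0,2) -- (-0.5,3) node[above] {$p$};
\draw[thick] (0,2) -- (0.5,3) node[above] {$a$};
\draw[thick] (4.4,0) -- (4.4,1) -- (3.4,2) -- (2.9,3) node[above] {$h$};
\draw[thick] (3.4,2) -- (3.9,3) node[above] {$a^h$};
\draw[thick] (4.4,1) -- (5.4,2) -- (4.9,3) node[above] {$k$};
\draw[thick] (5.4,2) -- (5.9,3) node[above] {$a^k$};
\end{tikzpicture}
\caption{Gluing the fan $\{p,a\}$ (left) at $p$ with a fan $\{h,k\}$ of extensions of $p$. Height represents the coordinate of the iteration, and each path from bottom to top is a condition. Since $h$ and $k$ first differ below the coordinate where $p$ and $a$ first differ, $a$ is replaced by two copies, which follow $h$ and $k$ below $\Delta(p,a)$ and follow $a$ from there on.}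
\label{fig:glue}
\end{figure}

\begin{lemma}[Gluing]\label{lem:glue}
Let $F$ be a fan, $p\in F$, and $H\preceq\{p\}$. Put $\Delta_p=\xi$ and $\Delta_a=\Delta(p,a)$ for $a\in F\setminus\{p\}$, and let $a^h=(h\restriction\Delta_a)*a$ for $a\in F$, $h\in H$. Then $F'=\{a^h:a\in F,\ h\in H\}$ is a fan, $F'\preceq F$, and $F'_{\le a}=\{a^h:h\in H\}$; in particular $F'_{\le p}=H$.
\end{lemma}

We call $F'$ the \emph{gluing of $F$ at $p$ with $H$}.

\begin{proof}
We have $a^h\le a$ because $h\restriction\Delta_a\le p\restriction\Delta_a=a\restriction\Delta_a$, and $p^h=h$. Let $a^h\ne b^k$ and $\mu=\min(\Delta_a,\Delta_b)$. Below $\mu$ these conditions agree with $h$ and $k$, so if $h\restriction\mu\ne k\restriction\mu$ the fan condition is inherited from $H$. Let $h\restriction\mu=k\restriction\mu$. Then $a\ne b$, since otherwise $a^h=a^k$.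

\emph{Case $\Delta_a=\Delta_b=\mu$.} Then $a\restriction\mu=p\restriction\mu=b\restriction\mu$, so $\Delta=\Delta(a,b)\ge\mu$. The conditions $a^h,b^k$ agree below $\Delta$, their common restriction extends $a\restriction\Delta$, and their values at $\Delta$ are $a(\Delta)$ and $b(\Delta)$, which $a\restriction\Delta$ forces to be incompatible.

\emph{Case $\Delta_a<\Delta_b$} (the case $\Delta_b<\Delta_a$ is the same with the names exchanged). Then $b$ agrees with $p$ on $\mu+1$, so $\Delta(a,b)=\Delta_a=\mu\in D$. The common restriction of $a^h$ and $b^k$ to $\mu$ is $k\restriction\mu\le p\restriction\mu$; it forces $b^k(\mu)=k(\mu)$ to extend $p(\mu)$ and $a^h(\mu)=a(\mu)$ to be incompatible with $p(\mu)$.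

So $F'$ is a fan with (R1) and (R2), and $b^k\le a$ implies $b=a$ by incompatibility. For (R3) let $a\ne b$ in $F$ and $h\in H$. If $\Delta_a=\Delta_b=\mu$, then $a^h$ and $b^h$ both agree with $h$ below $\mu$ and with $a$ on $[\mu,\Delta(a,b))$. If $\Delta_a<\Delta_b$, then $\Delta(a,b)=\Delta_a$ and both agree with $h$ below $\Delta_a$.
\end{proof}

The second operation creates the two alternatives needed to avoid an $e^\zeta_{\delta,k}$.

\begin{lemma}[Splitting]\label{lem:split}
Let $\zeta\in D\cap\xi$. For $p\in P_\xi$ and $i<2$ let $p^i$ be obtained from $p$ by replacing $p(\zeta)$ with the element of $\mathcal N_\zeta$ forced to equal $p(\zeta)^\frown i$. If $F$ is a fan, then $\operatorname{split}_\zeta(F)=\{p^i:p\in F,\ i<2\}$ is a fan that refines $F$.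
\end{lemma}

\begin{proof}
We have $p^i\le p$, $\Delta(p^0,p^1)=\zeta$, and the values of $p^0,p^1$ at $\zeta$ are forced incompatible. Let $p\ne u$ in $F$ and $\Delta=\Delta(p,u)$. If $\Delta\le\zeta$, then $p^i,u^j$ agree with $p$ below $\Delta$ and their values at $\Delta$ extend $p(\Delta),u(\Delta)$. If $\Delta>\zeta$, then $p(\zeta)=u(\zeta)$; for $i\ne j$ the conditions $p^i,u^j$ first differ at $\zeta$, incompatibly, and for $i=j$ they agree below $\Delta$, with common restriction below $p\restriction\Delta$ and values $p(\Delta),u(\Delta)$ at $\Delta$. So we have a fan, whose members below $p$ are $p^0,p^1$. For (R3), both sets of restrictions to $\Delta$ equal $\{p\restriction\Delta\}$ if $\Delta\le\zeta$, and $p^i\restriction\Delta=u^i\restriction\Delta$ if $\Delta>\zeta$.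
\end{proof}

\section{The boundedness property}\label{sec:steps}

For a $P_\xi$-name $\dot E$ and a fan $F$ in $P_\xi$ let
\[
T_F(\dot E)=\{\beta<\omega_1:\text{there is }F'\preceq F\text{ with }p'\Vdash\beta\in\dot E\text{ for all }p'\in F'\}.
\]
This is the set of ordinals that can be forced into $\dot E$ without giving up any alternative of $F$. For $1\le\xi\le\lambda$ consider the statement
\begin{quote}
$(A)_\xi$: if $\dot E$ is a $P_\xi$-name and $\Vdash_\xi$ ``$\dot E\subseteq\omega_1$ includes no $S_\alpha$'', then for every $p\in P_\xi$ there is a fan $H\preceq\{p\}$ with $T_H(\dot E)$ bounded in $\omega_1$.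
\end{quote}
Example~\ref{ex:rho} shows why fans are needed here: $T_{\{p\}}(\dot E)$ is unbounded whenever $p$ forces $\dot E$ to be unbounded. We prove $(A)_\xi$ by induction on $\xi$ in Section~\ref{sec:main}; the inductive hypothesis is used through the following operation.

\begin{definition}
Let $\eta\in K\cap\xi$, let $F$ be a fan in $P_\xi$ and $\sigma\in F$, and let $H\preceq\{\sigma\restriction\eta\}$ be a fan in $P_\eta$ with $T_H(\dot E_\eta)$ bounded. Then $H*\sigma=\{h*\sigma:h\in H\}$ is a fan refining $\{\sigma\}$. The \emph{$\eta$-step at $\sigma$ with $H$} replaces $F$ by the gluing of $F$ at $\sigma$ with $H*\sigma$.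
\end{definition}

Under $(A)_\eta$ an $\eta$-step is possible at every $\sigma$. Whichever member of a fan the generic filter follows, we want it to have passed through an $\eta$-step. It is not enough to treat the members one at a time, because a step at one member may multiply the others: in Figure~\ref{fig:glue} the untreated member $a$ has become two untreated members. But these two first differ below $\Delta(p,a)$, and ordinals cannot decrease forever.

\begin{lemma}\label{lem:steps}
Let $\eta\in K\cap\xi$ and assume $(A)_\eta$. For every fan $F$ in $P_\xi$ and every $U\subseteq F$ there are fans $F=F_0,\dots,F_m$ and $\sigma_i\in F_i$ $(i<m)$ such that $F_{i+1}$ arises from $F_i$ by an $\eta$-step at $\sigma_i$, each $\sigma_i$ extends a member of $U$, and each member of $F_m$ that extends a member of $U$ extends some $\sigma_i$.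
\end{lemma}

\begin{proof}
If $U=\emptyset$ take $m=0$, and if $U=\{u\}$ take one step at $u$. For $|U|\ge2$ let $\zeta_0=\max\{\Delta(a,b):a\ne b\in U\}$, call $a,b\in P_\xi$ equivalent if $a\restriction\zeta_0=b\restriction\zeta_0$, and let $m_0\ge2$ be the largest size of an equivalence class within $U$. We argue by induction on $(\zeta_0,m_0)$ in the lexicographic order, for all $F$ and $U$ at once.

Let $U^1\subseteq U$ contain one member of each class. Distinct members of $U^1$ first differ below $\zeta_0$, so the lemma holds for $F,U^1$, with fans $F_0,\dots,F_k$ and $\sigma_i$ ($i<k$) extending members of $U^1$.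

Let $w\in U\setminus U^1$. We claim that every member of $F_i$ ($i\le k$) extending $w$ agrees with $w$ on $[\zeta_0,\xi)$. This holds for $i=0$. A member of $F_{i+1}$ extending $w$ extends some $a\in F_i$, and $a\le w$ by Lemma~\ref{lem:order}(a). If $\sigma_i\le u\in U^1$, then $a\ne\sigma_i$ and $\Delta(\sigma_i,a)\le\Delta(u,w)\le\zeta_0$ by Lemma~\ref{lem:order}(c), and by Lemma~\ref{lem:glue} the members of $F_{i+1}$ below $a$ agree with $a$ from $\Delta(\sigma_i,a)$ on.

Let $U'$ be the set of members of $F_k$ that extend a member of $U\setminus U^1$. Let $a\ne b$ in $U'$, $a\le w$, $b\le w'$ with $w,w'\in U\setminus U^1$. If $w=w'$, then $\Delta(a,b)<\zeta_0$ by the claim. If $w\ne w'$, then $\Delta(a,b)\le\Delta(w,w')\le\zeta_0$. So if $a,b$ are equivalent, then $w\ne w'$ and $\Delta(w,w')=\zeta_0$, that is, $w,w'$ are equivalent. Thus the members of one class within $U'$ lie below distinct members of one class within $U$, none of them in $U^1$, and there are at most $m_0-1$ of them. Hence $|U'|\le1$, or all values of $\Delta$ on $U'$ are below $\zeta_0$, or their maximum is $\zeta_0$ and the classes are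 smaller. In each case the lemma holds for $F_k,U'$ and gives $F_k,\dots,F_m$ and $\sigma_i$ ($k\le i<m$) extending members of $U'$, hence of $U$.

Finally let $v\in F_m$ extend $u\in U$. Then $v\le a$ for some $a\in F_k$, and $a\le u$. If $u\in U^1$, then $a$ extends some $\sigma_i$ with $i<k$. Otherwise $a\in U'$ and $v$ extends some $\sigma_i$ with $i\ge k$.
\end{proof}

\section{Safe nodes}\label{sec:safe}

Fix $\eta\le\lambda$, a fan $H$ in $P_\eta$, a $P_\eta$-name $\dot E$ and $\beta<\omega_1$. Suppose $\beta\notin T_H(\dot E)$. We want to steer the generic filter through the tree of $H$, choosing at each branching coordinate $\zeta$ with knowledge of $G_\zeta$ only, so that $\beta\notin\dot E[G_\eta]$ at the end. The invariant is the relativization of ``$\beta\notin T_H(\dot E)$'' to the part of $H$ that is still available.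

\begin{definition}
Let $t$ be a node of $H$ of level $\zeta\le\eta$ and $H_t=\{h\in H:h\restriction\zeta=t\}$. A condition $r\le t$ in $P_\zeta$ \emph{blocks at $t$} if there do not exist $r'\le r$ and a fan $H'\preceq H_t$ such that $h'\restriction\zeta=r'$ and $h'\Vdash\beta\in\dot E$ for all $h'\in H'$. Let $B(t)$ be the set of conditions that block at $t$. The node $t$ is \emph{safe} in $V[G_\zeta]$ if $G_\zeta\cap B(t)\ne\emptyset$.
\end{definition}

The two extreme levels connect safety with the hypothesis and with the goal.
\begin{itemize}
\item[(S0)] The node $\emptyset$ of level $0$ is safe if and only if $\beta\notin T_H(\dot E)$, since $H_\emptyset=H$ and $P_0=\{\emptyset\}$.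
\item[(S1)] If $h\in H$ (a node of level $\eta$) is safe in $V[G_\eta]$, then $\beta\notin\dot E[G_\eta]$. Indeed $H_h=\{h\}$, and if $r\in B(h)$ had an extension $r'$ forcing $\beta\in\dot E$, then $H'=\{r'\}$ would show that $r$ does not block; so $r\Vdash\beta\notin\dot E$.
\end{itemize}
Where $H$ does not branch, safety persists without any choice.

\begin{lemma}\label{lem:pass}
Let $\zeta<\zeta_1\le\eta$, and suppose no two members of $H$ have $\Delta\in[\zeta,\zeta_1)$. Let $t_1\in G_{\zeta_1}$ be a node of level $\zeta_1$. If $t=t_1\restriction\zeta$ is safe in $V[G_\zeta]$, then $t_1$ is safe in $V[G_{\zeta_1}]$.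
\end{lemma}

\begin{proof}
By the hypothesis on $\Delta$, $H_t=H_{t_1}$. Let $r\in G_\zeta\cap B(t)$ and take $s\in G_{\zeta_1}$ with $s\le t_1$ and $s\restriction\zeta\le r$. If $s'\le s$ and $H'$ showed that $s$ does not block at $t_1$, then $s'\restriction\zeta\le r$ and $H'$ would show that $r$ does not block at $t$. So $s\in B(t_1)$.
\end{proof}

Where $H$ branches, some branch is safe. The argument is the one used for coordinate $2$ in Section~\ref{sec:small}, and it needs the branching to be finite.

\begin{lemma}\label{lem:branch}
Let $\zeta<\eta$ and let $t$ be a node of level $\zeta$ that is safe in $V[G_\zeta]$. Then there are a node $t'$ of level $\zeta+1$ with $t'\restriction\zeta=t$ and $r'\in G_\zeta$ such that $r'*t'\in B(t')$. Consequently $t'$ is safe in $V[G_{\zeta+1}]$ whenever $t'(\zeta)[G_\zeta]\in G(\zeta)$.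
\end{lemma}

\begin{proof}
Let $t_1,\dots,t_k$ be the nodes of level $\zeta+1$ whose restriction to $\zeta$ is $t$, and let $r\in G_\zeta\cap B(t)$. We show in $V$ that the set of $r'$ with $r'*t_i\in B(t_i)$ for some $i$ is dense below $r$. Then $G_\zeta$ meets it, and the last assertion follows from Lemma~\ref{lem:coord}(c) applied to $r'*t'$.

Let $r_0\le r$ have no such extension $r'$. Given $r_{i-1}\le r_0$ with $1\le i\le k$, the condition $r_{i-1}*t_i\le t_i$ does not block at $t_i$, so there are $v_i\le r_{i-1}*t_i$ and $H^i\preceq H_{t_i}$ such that all members of $H^i$ force $\beta\in\dot E$ and restrict to $v_i$ on $\zeta+1$. Put $r_i=v_i\restriction\zeta\le r_{i-1}$. Let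
\[
\bar H=\bigcup_{i=1}^k\{r_k*h':h'\in H^i\}.
\]
For $h'\in H^i$ we have $r_k\le r_i=h'\restriction\zeta$, so $r_k*h'\le h'$. Thus the members of $\bar H$ force $\beta\in\dot E$, and they restrict to $r_k\le r$ on $\zeta$.

$\bar H$ is a fan. Two members coming from distinct $h',h''\in H^i$ first differ at $\Delta(h',h'')>\zeta$, with the values of $h',h''$ there, and their common restriction extends that of $h',h''$. Members coming from $H^i$ and $H^j$ with $i\ne j$ agree below $\zeta$ and have values $v_i(\zeta),v_j(\zeta)$ at $\zeta$, which $r_k$ forces to extend $t_i(\zeta),t_j(\zeta)$; and $\zeta\in D$ and $t\Vdash t_i(\zeta)\perp t_j(\zeta)$, because $H\restriction(\zeta+1)$ is a fan.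

$\bar H$ refines $H_t=\bigcup_iH_{t_i}$. Conditions (R1) and (R2) follow from $r_k*h'\le h'$, and for $a\in H_{t_i}$ we have $\bar H_{\le a}=\{r_k*h':h'\in H^i_{\le a}\}$ by incompatibility of distinct members of $H$. For $a\ne b$ in the same $H_{t_i}$, (R3) follows from (R3) for $H^i\preceq H_{t_i}$, since $\Delta(a,b)>\zeta$ and the part below $\zeta$ is replaced by $r_k$ throughout. For $a,b$ in different $H_{t_i}$, $\Delta(a,b)=\zeta$ and both sets in (R3) are $\{r_k\}$. So $r_k$ and $\bar H$ show $r\notin B(t)$, a contradiction.
\end{proof}

\section{Generic conditions from sequences of fans}\label{sec:main}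

Let $1\le\xi\le\lambda$, let $N\prec H(\theta)$ be countable and contain $\xi$ and the iteration up to $\xi$, and let $\delta=N\cap\omega_1$. The following sequences play the role of a decreasing sequence of conditions meeting all dense sets in $N$. Each step has one declared purpose, so that the two duties of a branch never conflict.

\begin{definition}
An \emph{$(N,\xi)$-sequence} is a sequence $\langle F_n:n<\omega\rangle$ of fans in $P_\xi$ with $F_n\in N$ and $F_{n+1}\preceq F_n$, in which each $n$ carries exactly one of the labels
\begin{itemize}
\item ``general'';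
\item $D(\zeta)$, where $\zeta\in D\cap\xi\cap N$ and $F_{n+1}=\operatorname{split}_\zeta(F_n)$;
\item $K(\eta,\sigma,H)$, where $\eta\in K\cap\xi\cap N$, $H\in N$, and $F_{n+1}$ arises from $F_n$ by the $\eta$-step at $\sigma\in F_n$ with $H$;
\end{itemize}
and such that
\begin{enumerate}
\item[(F1)] every dense open $\mathcal D\subseteq P_\xi$ in $N$ includes some $F_n$;
\item[(F2)] for each $\zeta\in D\cap\xi\cap N$ the label $D(\zeta)$ occurs infinitely often;
\item[(F3)] for each $\eta\in K\cap\xi\cap N$ there is $m$ such that every $p\in F_m$ extends $\sigma$ for some label $K(\eta,\sigma,H)$ carried by some $n<m$.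
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:exist}
Assume $(A)_\eta$ for all $\eta\in K\cap\xi$. Let $p\in N\cap P_\xi$, and for $i<\omega$ let $\Phi_i$ assign to each fan $F\preceq\{p\}$ in $N$ a fan $\Phi_i(F)\preceq F$ in $N$. There are an $(N,\xi)$-sequence with $F_0=\{p\}$ and numbers $n_i$ with $F_{n_i+1}=\Phi_i(F_{n_i})$ for all $i$.
\end{lemma}

\begin{proof}
List the following tasks in type $\omega$, each infinitely often, and perform them in turn; after the $i$-th task insert one general step given by $\Phi_i$. Each task takes finitely many steps, which can be found in $N$ by elementarity.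
\begin{itemize}
\item For a dense open $\mathcal D\in N$: gluing with a singleton $\{h\}$ replaces each member $a$ by the single extension $a^h$. Go through the members of the current fan, and for each glue at its current extension with some $\{h\}$, where $h\in\mathcal D\cap N$ is below that extension. These are general steps. As $\mathcal D$ is open, all members of the last fan are in $\mathcal D$.
\item For $\zeta\in D\cap\xi\cap N$: one step with label $D(\zeta)$, by Lemma~\ref{lem:split}.
\item For $\eta\in K\cap\xi\cap N$: the steps of Lemma~\ref{lem:steps} with $F=U$ the current fan. \qedhere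
\end{itemize}
\end{proof}

A generic filter that meets all the fans up to level $\zeta$ determines a thread through them, and (R3) guarantees that every alternative above the thread remains available at the next stage.

\begin{lemma}\label{lem:thread}
Let $\langle F_n\rangle$ be an $(N,\xi)$-sequence, $\zeta\le\xi$, and let $G_\zeta$ be $P_\zeta$-generic with $G_\zeta\cap(F_n\restriction\zeta)\ne\emptyset$ for all $n$. Let $r_n$ be the unique element of this intersection.
\begin{enumerate}
\item[(a)] If $p\in F_n$ and $p\restriction\zeta=r_n$, there is $p'\in F_{n+1}$ with $p'\le p$ and $p'\restriction\zeta=r_{n+1}$.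
\item[(b)] If $n$ has label $K(\eta,\sigma,H)$, $\zeta\le\eta$ and $\sigma\restriction\zeta\in G_\zeta$, then $r_{n+1}$ is a node of $H$.
\item[(c)] If $\zeta\in N$, then $G_\zeta$ is $N$-generic.
\item[(d)] Let $\zeta\in N\cap\xi$, and for each $n$ let $p_n\in F_n$ satisfy $p_n\restriction\zeta=r_n$. Then the heights of the $p_n(\zeta)[G_\zeta]$ are below $\delta$ and have supremum $\delta$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $r_{n+1}=u'\restriction\zeta$ with $u'\in F_{n+1}$ and $u'\le u\in F_n$. Then $u\restriction\zeta\in G_\zeta$, so $u\restriction\zeta=r_n$. If $u=p$ take $p'=u'$. Otherwise $\Delta(p,u)\ge\zeta$, and (R3) gives $p'\le p$ in $F_{n+1}$ agreeing with $u'$ below $\Delta(p,u)$.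
(b) Here $\sigma\restriction\zeta=r_n$, and the members of $F_{n+1}$ below $\sigma$ are the $h*\sigma$ with $h\in H$; by (a), $r_{n+1}=(h*\sigma)\restriction\zeta=h\restriction\zeta$ for some $h\in H$.
(c) Given a dense $\mathcal D\in N$ of $P_\zeta$, take $n$ with $F_n\subseteq\mathcal D^\xi$ by (F1) and apply \eqref{eq:lift} to a $p\in F_n\subseteq N$ with $p\restriction\zeta=r_n$.
(d) The height of $p_n(\zeta)$ has a name in $N$, so it is below $\delta$ by (c). For $\gamma<\delta$ the set of $p\in P_\xi$ with $p\restriction\zeta\Vdash\operatorname{ht}(p(\zeta))>\gamma$ is in $N$, open, and dense by Lemma~\ref{lem:ext}(a); by (F1) it contains some $p_n$.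
\end{proof}

\begin{lemma}[Main Lemma]\label{lem:main}
Let $\langle F_n\rangle$ be an $(N,\xi)$-sequence and $\ell$ a ladder at $\delta$. There is $q\in P_\xi$ such that $q(0)(\delta)=\ell$ and $q\Vdash F_n\cap G_\xi\ne\emptyset$ for all $n$. Hence $q$ is $(N,P_\xi)$-generic, and $q\le p$ if $F_0=\{p\}$.
\end{lemma}

\begin{proof}
The members of the $F_n$ and of the fans $H$ in the labels are in $N$, so their supports are subsets of $N$ and all values of $\Delta$ on them are in $N$. For a label $K(\eta,\sigma,H)$, safety refers to $H$, $\dot E_\eta$ and $\beta=\delta$. We define $q\restriction\zeta$ by recursion on $\zeta\le\xi$, with support included in $N$ and therefore countable, so that $q\restriction\zeta$ forces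
\begin{enumerate}
\item[(i)$_\zeta$] $G_\zeta\cap(F_n\restriction\zeta)\ne\emptyset$ for all $n$;
\item[(ii)$_\zeta$] for every label $K(\eta,\sigma,H)$ with $\eta\ge\zeta$, every node of $H$ of level $\zeta$ that lies in $G_\zeta$ is safe.
\end{enumerate}

\emph{$\zeta=0$.} Statement (i)$_0$ is trivial. The set $T_H(\dot E_\eta)$ is bounded and in $N$, so its supremum is below $\delta$, and (ii)$_0$ holds by (S0).

\emph{Limit $\zeta$.} Let $q\restriction\zeta\in G_\zeta$; then (i)$_{\zeta'}$ and (ii)$_{\zeta'}$ hold for all $\zeta'<\zeta$. Since $F_n$ is finite, some $p\in F_n$ has $p\restriction\zeta'\in G_{\zeta'}$ for cofinally many, hence all, $\zeta'<\zeta$, and $p\restriction\zeta\in G_\zeta$ by Lemma~\ref{lem:coord}(c). For (ii)$_\zeta$, since $H$ is finite there is $\zeta'<\zeta$ such that no value of $\Delta$ on $H$ lies in $[\zeta',\zeta)$; apply (ii)$_{\zeta'}$ and Lemma~\ref{lem:pass}.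

\emph{From $\zeta$ to $\zeta+1$, $\zeta\notin N$.} Let $q(\zeta)=\emptyset$. All $p\in F_n$ have $p(\zeta)=\emptyset$, so (i)$_{\zeta+1}$ follows from (i)$_\zeta$ by Lemma~\ref{lem:coord}(c). No value of $\Delta$ on $H$ equals $\zeta$, so (ii)$_{\zeta+1}$ follows from Lemma~\ref{lem:pass}.

In the remaining cases $\zeta\in N$. We work in $V[G_\zeta]$ with $q\restriction\zeta\in G_\zeta$, take $r_n$ as in Lemma~\ref{lem:thread}, and construct $y\in Q_\zeta$ such that (i)$_{\zeta+1}$ and (ii)$_{\zeta+1}$ hold whenever $y\in G(\zeta)$. Then $q(\zeta)\in\mathcal N_\zeta$ is a name forced by $q\restriction\zeta$ to be such a $y$.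

\emph{From $\zeta$ to $\zeta+1$, $\zeta=0$ or $\zeta\in K\cap N$.} Since fans do not branch at $\zeta$, all $p\in F_n$ with $p\restriction\zeta=r_n$ have the same $p(\zeta)$; let $y_n=p(\zeta)[G_\zeta]$. By Lemma~\ref{lem:thread}(a), $y_{n+1}\le y_n$, and by (d) the heights are below $\delta$ with supremum $\delta$. If $\zeta=0$, then $\bigcup_ny_n$ has domain $\mathrm{Lim}\cap\delta$, and we let $y=\bigcup_ny_n\cup\{(\delta,\ell)\}$. If $\zeta\in K$, let $y=\bigcup_ny_n\cup\{\delta\}$. This set end-extends every $y_n$, and it is closed because below each $\gamma<\delta$ it coincides with some $y_n$. It is in $Q_\zeta$ provided that $\delta\notin E_\zeta$. To see this, take $m$ as in (F3) for $\eta=\zeta$ and $p\in F_m$ with $p\restriction\zeta=r_m$. Then $p\le\sigma$ for some $n<m$ with label $K(\zeta,\sigma,H)$, so $\sigma\restriction\zeta\in G_\zeta$. By Lemma~\ref{lem:thread}(b), $r_{n+1}\in H\cap G_\zeta$; it is safe by (ii)$_\zeta$, and (S1) gives $\delta\notin E_\zeta$. If $y\in G(\zeta)$, then all $y_n$ are in $G(\zeta)$, which gives (i)$_{\zeta+1}$ by Lemma~\ref{lem:coord}(c); and (ii)$_{\zeta+1}$ follows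 from Lemma~\ref{lem:pass}, as $\zeta\notin D$.

\emph{From $\zeta$ to $\zeta+1$, $\zeta\in D\cap N$.} Here a branch has to be chosen. Let $C_n$ be the set of nodes $t$ of $F_n$ of level $\zeta+1$ with $t\restriction\zeta=r_n$. By Lemma~\ref{lem:thread}(a) every $t\in C_n$ has an extension in $C_{n+1}$. Starting from any $t_0\in C_0$, choose $t_{n+1}\in C_{n+1}$ with $t_{n+1}\le t_n$ by the following rules; put $x_n=t_n(\zeta)[G_\zeta]$.
\begin{itemize}
\item \emph{Rule K.} Suppose $n$ has label $K(\eta,\sigma,H)$ with $\zeta<\eta$ and $t_n=\sigma\restriction(\zeta+1)$. Then $\sigma\restriction\zeta=r_n\in G_\zeta$, so $r_{n+1}$ is a node of $H$ by Lemma~\ref{lem:thread}(b), and it is safe by (ii)$_\zeta$. Let $t_{n+1}$ be the node $t'$ of $H$ given by Lemma~\ref{lem:branch} for $t=r_{n+1}$. If $t'=h\restriction(\zeta+1)$ with $h\in H$, then $h*\sigma\in F_{n+1}$ shows $t'\in C_{n+1}$, and $h\le\sigma\restriction\eta$ shows $t'\le t_n$.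
\item \emph{Rule D.} Suppose $n$ carries the $k$-th occurrence ($k=0,1,\dots$) of the label $D(\zeta)$. Splitting at $\zeta$ does not change the nodes of level $\zeta$, so $r_{n+1}=r_n$, and $t_n$ has two extensions in $C_{n+1}$, with values $x_n{}^\frown0$ and $x_n{}^\frown1$ at $\zeta$. By Lemma~\ref{lem:thread}(d), $|x_n|<\delta$. Take the one with last bit $1-e^\zeta_{\delta,k}(|x_n|)$.
\item In all other cases let $t_{n+1}$ be any extension of $t_n$ in $C_{n+1}$.
\end{itemize}
Since $t_{n+1}\restriction\zeta=r_{n+1}\in G_\zeta$ forces $t_{n+1}(\zeta)\le t_n(\zeta)$, the $x_n$ increase. Let $y=\bigcup_nx_n$. It has length $\delta$ by Lemma~\ref{lem:thread}(d). It differs from every $e^\zeta_{\delta,k}$ by Rule D and (F2), and for limit $\delta'<\delta$ its restriction to $\delta'$ is the restriction of some $x_n\in Q_\zeta$. So $y\in Q_\zeta$.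

Let $y\in G(\zeta)$. Then $x_n\in G(\zeta)$, so $t_n\in G_{\zeta+1}$ for all $n$ by Lemma~\ref{lem:coord}(c), which is (i)$_{\zeta+1}$. For (ii)$_{\zeta+1}$ let $n$ have label $K(\eta,\sigma,H)$ with $\eta\ge\zeta+1$, and let $t\in G_{\zeta+1}$ be a node of $H$ of level $\zeta+1$. Then $t\le\sigma\restriction(\zeta+1)$, so $\sigma\restriction(\zeta+1)$ and $t_n$ are nodes of $F_n$ in $G_{\zeta+1}$, hence equal, and Rule K was applied at $n$. So $t_{n+1}$ is a node of $H$, safe in $V[G_{\zeta+1}]$ by Lemma~\ref{lem:branch}, and $t=t_{n+1}$ because both are in $G_{\zeta+1}$.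

This completes the recursion, and (i)$_\xi$ is the claim. Genericity is Lemma~\ref{lem:thread}(c) for $\zeta=\xi$, and $q\le p$ follows from Lemma~\ref{lem:coord}(a).
\end{proof}

The ladder $\ell$ played no part in the construction. This freedom now closes the induction, exactly as in Proposition~\ref{prop:small}.

\begin{lemma}\label{lem:A}
$(A)_\xi$ holds for all $1\le\xi\le\lambda$.
\end{lemma}

\begin{proof}
By induction on $\xi$, assume $(A)_\eta$ for $1\le\eta<\xi$. Let $\dot E$ be as in $(A)_\xi$ and suppose $T_H(\dot E)$ is unbounded for every fan $H\preceq\{p\}$. Let $N\prec H(\theta)$ be countable and contain $p,\dot E,\xi$ and the iteration up to $\xi$; let $\delta=N\cap\omega_1$ and let $\langle\gamma_i:i<\omega\rangle$ increase to $\delta$. For a fan $F\preceq\{p\}$ in $N$ the set $T_F(\dot E)\in N$ is unbounded, so by elementarity there are $\alpha\in(\gamma_i,\delta)$ and $\Phi_i(F)\preceq F$ in $N$ all of whose members force $\alpha\in\dot E$. Take the sequence of Lemma~\ref{lem:exist} and let $\alpha_i$ be the ordinal used at step $n_i$. As $\gamma_i<\alpha_i<\delta$, the set $\ell=\{\alpha_i:i<\omega\}$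 is cofinal in $\delta$ with finite proper initial segments, so it is a ladder at $\delta$. The condition $q$ of Lemma~\ref{lem:main} forces $S_\delta=\ell$, and it forces $\alpha_i\in\dot E$ because it forces $G_\xi$ to meet $F_{n_i+1}$. So $q\Vdash S_\delta\subseteq\dot E$, a contradiction.
\end{proof}

\begin{corollary}\label{cor:proper}
Let $1\le\xi\le\lambda$ and let $N\prec H(\theta)$ be countable and contain $\xi$ and the iteration up to $\xi$. Every $p\in N\cap P_\xi$ has an $(N,P_\xi)$-generic extension. So $P_\xi$ is proper and preserves $\omega_1$.
\end{corollary}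

\begin{proof}
Apply Lemmas~\ref{lem:A}, \ref{lem:exist} (with $\Phi_i(F)=F$) and~\ref{lem:main}.
\end{proof}

\section{Chain condition, CH and counting}\label{sec:cc}

To catch all subsets of $\omega_1$ in $\omega_2$ steps we need the $\aleph_2$-c.c.\ (every antichain has size at most $\aleph_1$; such a poset preserves cardinals $\ge\aleph_2$), and to use Lemma~\ref{lem:code} we need CH in the intermediate models. Both come from one observation: the value of a condition in $N$ at a coordinate is a countable object, which an $N$-generic filter determines through conditions in $N$, so an isomorphic copy of the condition has the same values.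

Let $1\le\xi\le\lambda$ with $\xi<\omega_2$, and fix a surjection $\pi:\omega_1\to\xi$. Call $N$ \emph{suitable} if $N\prec H(\theta)$ is countable and contains the parameters $\xi$, $\pi$ and the iteration up to $\xi$. Let $N,N'$ be suitable and let $j:N\to N'$ be an $\in$-isomorphism fixing these parameters. The sets $N\cap H(\omega_1)$ and $N'\cap H(\omega_1)$ are transitive and $j$ maps one onto the other, so they are equal and $j$ is the identity on them; in particular $N\cap\omega_1=N'\cap\omega_1=\delta$ and $j$ fixes all ordinals below $\delta$. By elementarity $N\cap\xi=\pi[\delta]$, and $j(\pi(\alpha))=\pi(\alpha)$, so $j$ is the identity on $N\cap\xi$. If $x\in N$ is countable, then $x\subseteq N$ and $j(x)\subseteq N'$, so $j(x)=j[x]$.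

\begin{lemma}\label{lem:iso}
If $G_\xi$ is generic over $V$ and $N$-generic, then $j(p)\in G_\xi$ for all $p\in G_\xi\cap N$.
\end{lemma}

\begin{proof}
For $\zeta\in N\cap\xi$ the filter $G_\zeta$ is $N$-generic, by \eqref{eq:lift} applied to an element of $G_\xi\cap\mathcal D^\xi\cap N$. We show by induction on $\zeta\in(N\cap\xi)\cup\{\xi\}$ that $r\in G_\zeta\cap N$ implies $j(r)\in G_\zeta$. We have $j(r)\in P_\zeta$ and $\operatorname{supp}(j(r))=j[\operatorname{supp}(r)]=\operatorname{supp}(r)\subseteq N\cap\zeta$. By Lemma~\ref{lem:coord}(b) it suffices to show $j(r)(\mu)[G_\mu]=r(\mu)[G_\mu]$ for $\mu\in\operatorname{supp}(r)$; note $j(r)(\mu)=j(r(\mu))$. For $\mu=0$, $r(0)\in N\cap H(\omega_1)$ is fixed by $j$. For $\mu>0$, the object $r(\mu)[G_\mu]$ is determined by its height $\gamma$ together with the truth values of $\beta\in r(\mu)[G_\mu]$ for $\beta\le\gamma$ (if $\mu\in K$) or the bits at $\beta<\gamma$ (if $\mu\in D$). By $N$-genericity $\gamma<\delta$, and each of these data is decided by some $u\in G_\mu\cap N$. By induction $j(u)\in G_\mu$, and since $j$ is an isomorphism of elementary submodels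 fixing $P_\mu$ and all ordinals below $\delta$, $j(u)$ forces the same statement about $j(r(\mu))$.
\end{proof}

For suitable $N$ and $a\in N$, the \emph{type} of $(N,a)$ is the transitive collapse of $N$ together with the images of the parameters and of $a$. Types lie in $H(\omega_1)$, which has size $2^{\aleph_0}$. If $(N,a)$ and $(N',a')$ have the same type, composing the collapses gives $j$ as above with $j(a)=a'$.

\begin{lemma}\label{lem:cc}
Assume CH in $V$.
\begin{enumerate}
\item[(a)] $P_\xi$ is $\aleph_2$-c.c.\ for all $\xi\le\lambda$.
\item[(b)] $V[G_\xi]\models2^{\aleph_0}=\aleph_1$ for all $\xi\le\lambda$ with $\xi<\omega_2$.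
\item[(c)] If also $2^{\aleph_1}=\aleph_2$ in $V$, then for $\xi\le\lambda$ we have $|P_\xi|\le\aleph_2$, and up to forced equality there are at most $\aleph_2$ many $P_\xi$-names for subsets of $\omega_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
The poset $P_0$ is trivial, so let $\xi\ge1$.

(a) Let $\xi<\omega_2$ and $p_i\in P_\xi$ for $i<\omega_2$. Choose suitable $N_i\ni p_i$. By CH there are only $\aleph_1$ types, so there are $i\ne i'$ and $j:N_i\to N_{i'}$ with $j(p_i)=p_{i'}$. Let $q\le p_i$ be $(N_i,P_\xi)$-generic. By Lemma~\ref{lem:iso}, $q\Vdash p_{i'}\in G_\xi$, so $q\le p_{i'}$. Now let $\xi=\omega_2$. Under CH the $\Delta$-system lemma says that among $\aleph_2$ countable sets there are $\aleph_2$ whose pairwise intersections equal a fixed set $R$. So we may assume $\operatorname{supp}(p_i)\cap\operatorname{supp}(p_{i'})=R\subseteq\beta<\omega_2$ for all $i\ne i'$. By the first part there are $i\ne i'$ and $r\in P_\beta$ extending $p_i\restriction\beta$ and $p_{i'}\restriction\beta$. The supports are disjoint on $[\beta,\omega_2)$, so the condition equal to $r$ on $\beta$, to $p_i$ on $\operatorname{supp}(p_i)\setminus\beta$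 and to $p_{i'}$ elsewhere extends both.

(b) By (a) and Corollary~\ref{cor:proper}, $\omega_1$ and $\omega_2$ are preserved. Suppose that in $V[G_\xi]$ there are nice names $\tau_i$ ($i<\omega_2$) whose values are distinct subsets of $\omega$. For each name $\tau$ the set of conditions that are $(N,P_\xi)$-generic for some suitable $N\ni\tau$ is dense by Corollary~\ref{cor:proper}. So for each $i$ there is a suitable $N_i\in V$ with $\tau_i\in N_i$ such that $G_\xi$ is $N_i$-generic. The types lie in $H(\omega_1)^V$, of size $\aleph_1$, so there are $i\ne i'$ and $j:N_i\to N_{i'}$ in $V$ with $j(\tau_i)=\tau_{i'}$. For each $n<\omega$ some $r\in G_\xi\cap N_i$ decides ``$n\in\tau_i$'', and $j(r)$, which is in $G_\xi$ by Lemma~\ref{lem:iso}, decides ``$n\in\tau_{i'}$'' in the same way. So $\tau_i[G_\xi]=\tau_{i'}[G_\xi]$, a contradiction.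

(c) If $|P_\zeta|\le\aleph_2$, then by (a) a nice name is given by an $\omega_1$-sequence of subsets of $P_\zeta$ of size at most $\aleph_1$, so there are at most $\aleph_2^{\aleph_1}=(2^{\aleph_1})^{\aleph_1}=\aleph_2$ of them. It remains to prove $|P_\xi|\le\aleph_2$, by induction on $\xi$. We have $|\mathcal N_0|\le2^{\aleph_0}=\aleph_1$. For $0<\zeta<\xi$ the elements of $Q_\zeta$ are subsets of $\omega_1$ or of $\omega_1\times2$, so $|\mathcal N_\zeta|\le\aleph_2$ by induction; here we use that $\mathcal N_\zeta$ has one name per class. A condition in $P_\xi$ is given by a countable subset of $\xi\le\omega_2$ and countably many elements of the $\mathcal N_\zeta$, so $|P_\xi|\le\aleph_2^{\aleph_0}=\aleph_2$.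
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

Assume $2^{\aleph_0}=\aleph_1$ and $2^{\aleph_1}=\aleph_2$. Fix $b:K\cup D\to\omega_2\times\omega_2$ such that $b(\zeta)=(\alpha,\iota)$ implies $\alpha\le\zeta$ and every pair is a value of $b$ on $K$ and on $D$: enumerate the pairs in type $\omega_2$, assign to each $(\alpha,\iota)$ in turn unused elements of $K\setminus\alpha$ and $D\setminus\alpha$, and let $b=(0,0)$ elsewhere. Fix a bijection $c:\mathrm{Lim}\times\omega\times\omega_1\to\omega_1$; a set $Z\subseteq\omega_1$ \emph{codes} the sets $d_{\delta,k}=\{\beta:c(\delta,k,\beta)\in Z\}$.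

We build an S-iteration of length $\omega_2$ by recursion; the preceding results apply to each initial segment as soon as it is defined. Once $P_\alpha$ is defined, list by Lemma~\ref{lem:cc}(c) all $P_\alpha$-names for subsets of $\omega_1$, up to forced equality and with repetitions, as $\langle\tau_{\alpha,\iota}:\iota<\omega_2\rangle$. At stage $\zeta\in K\cup D$ with $b(\zeta)=(\alpha,\iota)$ let $Z_\zeta=\tau_{\alpha,\iota}[G_\alpha]\in V[G_\zeta]$.
\begin{itemize}
\item If $\zeta\in K$, let $\dot E_\zeta$ name $Z_\zeta$ if this set includes no $S_\beta$, and $\emptyset$ otherwise.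
\item If $\zeta\in D$, then CH holds in $V[G_\zeta]$ by Lemma~\ref{lem:cc}(b); fix there an injection $\rho_\zeta:2^{<\omega_1}\to\omega_1$ with $\rho_\zeta(x)\ge|x|$. If $Z_\zeta$ codes sets $d_{\delta,k}$ with each $d_{\delta,k}$ a cofinal subset of $\delta$, let $\dot e^\zeta_{\delta,k}$ name $e_{\rho_\zeta}(d_{\delta,k})$; otherwise let it name the constant $0$ on $\delta$.
\end{itemize}
Let $P=P_{\omega_2}$. It is proper by Corollary~\ref{cor:proper} and $\aleph_2$-c.c.\ by Lemma~\ref{lem:cc}(a), so it preserves all cardinals. Let $G\subseteq P$ be generic and $W=V[G]$.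

\emph{Every $Z\subseteq\omega_1$ in $W$ equals $Z_\zeta$ for some $\zeta\in K$ and for some $\zeta\in D$.} A nice name for $Z$ involves at most $\aleph_1$ conditions, each with countable support, so all the supports are included in some $\alpha<\omega_2$. For such a condition $p$, Lemma~\ref{lem:coord}(b) gives $p\in G$ if and only if $p\restriction\alpha\in G_\alpha$. Replacing each $p$ by $p\restriction\alpha$ yields a $P_\alpha$-name with value $Z$, so $Z=\tau_{\alpha,\iota}[G_\alpha]$ for some $\iota$, and the choice of $b$ does the rest.

\emph{Part (1).} The sequence $S$ is a ladder system by Lemma~\ref{lem:ext}(a). Let $E\subseteq\omega_1$ in $W$ include no $S_\beta$, and take $\zeta\in K$ with $Z_\zeta=E$, so $E_\zeta=E$. The set $\bigcup G(\zeta)$ is unbounded in $\omega_1$ by Lemma~\ref{lem:ext}(a), closed because it end-extends closed sets $c\in G(\zeta)$ of unbounded heights, and disjoint from $E$. So $E$ is nonstationary in $W$. Hence every stationary set includes some $S_\beta$, and $\clubsuit_S$ holds. Now let $E$ be stationary and $C$ a club. The stationary set $E\cap C$ includes some $S_\alpha$; then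 $S_\alpha\subseteq E$, and $\alpha=\sup S_\alpha\in C$ as $C$ is closed. So $\{\alpha:S_\alpha\subseteq E\}$ meets every club.

\emph{Part (2).} Let $\langle\mathcal L_\delta\rangle\in W$ be as in the theorem. Adding $\delta$ to $\mathcal L_\delta$, we may assume the families are nonempty; write $\mathcal L_\delta=\{d_{\delta,k}:k<\omega\}$. Take $\zeta\in D$ such that $Z_\zeta$ codes these sets, so $e^\zeta_{\delta,k}=e_{\rho_\zeta}(d_{\delta,k})$. Let $f=\bigcup G(\zeta)$, a function from $\omega_1$ to $2$ by Lemma~\ref{lem:ext}(a). Each $f\restriction\gamma$ is an initial segment of an element of $G(\zeta)\subseteq Q_\zeta$, so $f\restriction\gamma\in V[G_\zeta]$ and $f\restriction\delta\ne e^\zeta_{\delta,k}$ for all $\delta\in\mathrm{Lim}$ and $k<\omega$. Lemma~\ref{lem:code}, with $V_0=V[G_\zeta]$, gives an uncountable $A\in W$ that includes no $d_{\delta,k}$. Applying this with $\mathcal L_\delta=\{S'_\delta\}$ for an arbitrary ladder system $\langle S'_\delta\rangle\in W$ shows that $\clubsuit$ fails in $W$. \qed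

\begin{thebibliography}{1}
\bibitem{antidiamond}
\emph{Antidiamond principles and topological applications},
\texttt{https://people.math.sc.edu/nyikos/antidi.pdf}.
\end{thebibliography}
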